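# Rainbow Matchings Across a Decomposition into 2-Factors

## Theorem A and its vocabulary

**Theorem A.** Let $k\ge 1$ and let $G$ be a $2k$-regular simple graph. Then $E(G)$ decomposes into 2-factors $F_1,\dots,F_k$ for which there is a matching $M$ with $|M\cap F_i|=1$ for all $i$.

A 2-factor of $G$ is a spanning 2-regular subgraph, that is, a set of disjoint cycles covering all vertices. A decomposition of $G$ into 2-factors $F_1,\dots,F_k$ means that $E(G)$ is the disjoint union of the sets $E(F_i)$. A matching is a set of pairwise disjoint edges. If we give each $F_i$ its own color, the theorem asks for $k$ disjoint edges showing each color exactly once.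

Look at the quantifiers. We are allowed to choose the decomposition. Alspach (1988) conjectured the stronger statement that every decomposition of a $2k$-regular simple graph into $k$ 2-factors has such a matching. For that statement it is known that if one only asks $|M\cap F_i|\le 1$, one can find $M$ with $|M|>k-k^{2/3}$. The weaker conjecture, where the decomposition may be chosen, is problem "1. (presented by Richard Anstee)" of the list https://math.vanderbilt.edu/ellingmn/gfac03/unsolved.pdf, and Theorem A says that it is true.

Along the way we prove a version in which one 2-factor is prescribed.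

**Theorem B.** Let $G$ be a $2k$-regular simple graph on $n$ vertices, $c=n-1-2k$, and let $K$ be a 2-factor of $G$. If $2^{\lfloor (c+1)/2\rfloor+1}>k$, then $G$ has a decomposition into 2-factors, one of which is $K$, and a matching with exactly one edge in each of these 2-factors.

**Conventions.** All graphs are finite and simple. $G$ is $2k$-regular on $n$ vertices, and $c:=n-1-2k\ge 0$ is the parameter of $G$: every vertex has exactly $c$ non-neighbors other than itself. A decomposition is always a decomposition of the edge set into 2-factors, and its members are called factors. A matching is rainbow if it has at most one edge in each factor, and full if it has exactly one in each. We often write $F$ for $E(F)$. A vertex is covered by $M$ if it is an end of an edge of $M$.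

For example, $K_5$ on $\mathbb Z_5$ decomposes into the pentagon (differences $\pm1$) and the pentagram (differences $\pm 2$), and $\{01,24\}$ is a full rainbow matching.

A full rainbow matching covers $2k$ vertices and leaves $n-2k=c+1$ uncovered. So when $c$ is small, the matching is nearly perfect and there is very little room. The difficulty lies there.

We use three published results.

* Petersen: every $2k$-regular graph decomposes into 2-factors.
* Dirac: a simple graph on $n\ge 3$ vertices with minimum degree at least $n/2$ is Hamiltonian.
* Sauer–Spencer (J. Combin. Theory Ser. B 25 (1978) 295–302): if $G_1,G_2$ are graphs on $n$ vertices with $2\Delta(G_1)\Delta(G_2)<n$, there is a bijection $V(G_1)\to V(G_2)$ mapping edges of $G_1$ to non-edges of $G_2$.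

## Greedy choice for large $n$, cyclic graphs for $c\le 1$

The obvious attempt is to choose the edges one after another.

**Lemma 1.** If $n\ge 4k-3$, every decomposition of $G$ has a full rainbow matching.

*Proof.* Suppose $m\le k-1$ disjoint edges have been chosen from $m$ factors. They cover $2m$ vertices, and these meet at most $4m\le 4k-4<n$ edges of the next factor, since each vertex is on two of its edges. That factor has $n$ edges, so one of them is disjoint from all chosen edges. ∎

This count has nothing to say once $n\le 4k-4$: the vertices already covered might meet every edge of the last factor. At the opposite extreme, $c\le 1$, the graph is completely known and we can write down the answer.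

**Lemma 2.** Theorem A holds if $c\le 1$.

*Proof.* Here $G$ is $K_{2k+1}$, or $K_{2k+2}$ minus a perfect matching. In both cases $G$ is the Cayley graph of $\mathbb Z_n$ with differences $\pm1,\dots,\pm k$ (for $n=2k+2$ the missing difference $k+1=n/2$ is the perfect matching). Let $F_d=\{\{x,x+d\}:x\in\mathbb Z_n\}$ for $1\le d\le k$. Since $2d<n$, the vertices $x+d$ and $x-d$ differ, so $F_d$ is a 2-factor, and $F_1,\dots,F_k$ decompose $G$. Take the edges
$$\{-i,i\}\ \ (1\le i\le\lfloor k/2\rfloor),\qquad \{k-i,\,k+1+i\}\ \ (0\le i\le\lceil k/2\rceil-1).$$
Their differences are $2i$ and $2i+1$, so each $d\in\{1,\dots,k\}$ occurs exactly once. As integers, the ends of the first family are distinct and lie in $[-\lfloor k/2\rfloor,\lfloor k/2\rfloor]$. The ends of the second family are distinct and lie in $[\lfloor k/2\rfloor+1,\,k+\lceil k/2\rceil]$. Together the two intervals consist of $2k+1\le n$ consecutive integers, so the edges remain disjoint in $\mathbb Z_n$. ∎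

For $K_7$ ($k=3$) this gives $\{-1,1\}$, $\{3,4\}$, $\{2,5\}$ with differences $2,1,3$; only the vertex $0$ stays uncovered.

These two lemmas settle small $k$. For $k=1$ any edge works. For $k=2$ we have $n\ge 5=4k-3$, so Lemma 1 applies always. For $k=3$ we have $n\ge 7$, Lemma 2 covers $n=7,8$, and Lemma 1 covers $n\ge 9$. For $k=4$ the cases $n=9,10$ are cyclic and $n\ge 13$ is greedy, which leaves $n=11$ and $n=12$. There we need something new.

## Peeling off a Hamilton cycle, and pairs of edges that cannot be separated

Suppose $k\ge 2$ and $n\le 4k-4$. Then $2k\ge n/2$, so $G$ has a Hamilton cycle $H$ by Dirac. The graph $G-H$ is $2(k-1)$-regular, and induction gives it a decomposition $F_1,\dots,F_{k-1}$ with a full rainbow matching $M$. Together with $H$ this decomposes $G$, and only $H$ has no edge in $M$. The uncovered set $U=V\setminus V(M)$ has $n-2(k-1)=c+3$ elements.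

If $G[U]$ contains an edge of $H$, we add it and are done. If not, take an edge $f$ of some $F_i=F$ inside $U$, and let $e$ be the edge of $M$ in $F$. Forget the splitting of $H\cup F$ into $H$ and $F$ and look for another one.

**Definition.** A decomposition of $H\cup F$ into two 2-factors separates two edges if they lie in different classes.

If some decomposition of $H\cup F$ separates $e$ and $f$, we replace $H,F$ by its two classes and add $f$ to $M$: one class has the matching edge $e$, the other has $f$. The trouble is that $e$ and $f$ may be inseparable.

**Example 1.** On $\mathbb Z_8$ let $H=0,1,2,\dots,7,(0)$ and let $F$ be the 8-cycle $3,6,1,4,0,5,2,7,(3)$. The edges $e=04$ and $f=37$ of $F$ have difference $4$ and the other six have difference $\pm3$, so $F$ is edge-disjoint from $H$. No decomposition of $H\cup F$ into two 2-factors separates $e$ and $f$. Indeed, let $X$ be the set of even and $Y$ the set of odd vertices. Every edge of $H\cup F$ joins $X$ to $Y$, except $e\subseteq X$ and $f\subseteq Y$. If $A\subseteq H\cup F$ is a 2-factor, then adding degrees over $X$ and over $Y$ gives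
$$8=2e_A(X)+e_A(X,Y)=2e_A(Y)+e_A(X,Y),$$
so $A$ has as many edges inside $X$ as inside $Y$. Hence $e\in A$ if and only if $f\in A$.

So the plain peeling argument stops at a parity obstruction. There are two ways around it, and the proof uses both. One is to change the matching by swaps until a separable pair shows up; this works if $c$ is at least about $2\log_2 k$. The other is to change the cycle $H$ slightly by borrowing two edges from a third factor, which flips the parity. For this we must know the third factor well, and this is why Theorem B prescribes a factor $K$.

## Two-colorings of a Hamilton cycle and a 2-factor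

This section says which recolorings of $H\cup F$ are available. Let $H$ be a Hamilton cycle on $V$, $|V|=n\ge 5$, and let $F$ be a 2-factor on $V$ edge-disjoint from $H$.

**Definition.** For $\Theta\subseteq V$, a $\Theta$-coloring is a 2-coloring of $E(H\cup F)$ such that at each $v\notin\Theta$ the two $H$-edges differ in color and the two $F$-edges differ in color, while at each $v\in\Theta$ the two $H$-edges have one color $k_v$ and the two $F$-edges have the other color. We call $\Theta$ simple if it meets every odd cycle of $F$ in exactly one vertex and meets no even cycle of $F$.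

In a $\Theta$-coloring every vertex is on two edges of each color, so the color classes are 2-factors decomposing $H\cup F$.

For instance, in $K_5$ let $H=0,1,2,3,4,(0)$, $F=0,2,4,1,3,(0)$ and $\Theta=\{0\}$, which is simple. Color $40,01,23$ red and $12,34$ blue on $H$, so that $k_0$ is red; on $F$ color $02,41,30$ blue and $24,13$ red. The red class is the cycle $0,1,3,2,4$ and the blue class is the cycle $0,2,1,4,3$.

**Lemma 3.** If $\Theta$ is simple, a $\Theta$-coloring exists, and in it the two colors on any even cycle of $F$ may be interchanged.

*Proof.* $|\Theta|$ is the number of odd cycles of $F$, so $|\Theta|\equiv n\pmod 2$. Going around $H$, the color must change at the $n-|\Theta|$ vertices outside $\Theta$ and nowhere else. This number is even, so $H$ can be colored; fix a coloring. On a cycle $Z$ of $F$ the color must change at $|Z|-|\Theta\cap Z|$ vertices, an even number both for odd and for even $Z$. So $Z$ has two complementary colorings with the right changes. If $Z$ is odd, take the one in which the $F$-edges at the vertex $z\in\Theta\cap Z$ have the color other than $k_z$. If $Z$ is even, it has no vertex of $\Theta$, and both colorings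 are allowed. ∎

Write $H=v_0v_1\cdots v_{n-1}v_0$ and $\mathrm{ind}(v_i)=i$. In a $\Theta$-coloring, let $v_i,v_j\in\Theta$ with $i<j$, and let $\theta$ be the number of elements of $\Theta$ strictly between them in the list. Then
$$k_{v_i}=k_{v_j}\iff j-i-1-\theta\ \text{is even}.\tag{1}$$
Indeed $v_iv_{i+1}$ has color $k_{v_i}$, $v_{j-1}v_j$ has color $k_{v_j}$, and there are $j-i-1-\theta$ changes between these edges.

The next lemma puts two vertices of an even cycle into $\Theta$. Now there is a parity condition.

**Lemma 4.** Let $S$ be simple, $Z_0$ an even cycle of $F$, $p,q$ distinct vertices of $Z_0$, and $\Theta=S\cup\{p,q\}$. Let $\theta$ be the number of elements of $S$ strictly between $p$ and $q$ in the list, and let $\nu$ be the number of inner vertices of a $p$–$q$ path in $Z_0$. If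
$$|\mathrm{ind}(p)-\mathrm{ind}(q)|-1-\theta-\nu\tag{2}$$
is even, a $\Theta$-coloring exists.

*Proof.* The two $p$–$q$ paths in $Z_0$ have $|Z_0|-2$ inner vertices together, an even number, so the parity of $\nu$ does not depend on the path. Since $|\Theta|=|S|+2\equiv n$, the cycle $H$ can be colored, and the cycles of $F$ other than $Z_0$ are colored as in Lemma 3. On $Z_0$ we need $|Z_0|-2$ changes, an even number; choose the coloring that is correct at $p$, meaning that the $F$-edges at $p$ have the color other than $k_p$. From $p$ to $q$ there are $|\mathrm{ind}(p)-\mathrm{ind}(q)|-1-\theta$ changes along $H$, and $\nu$ changes along $Z_0$. So the coloring is correct at $q$ exactly when these two numbers have equal parity. ∎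

**Lemma 5.** If $f\ne f'$ are edges of $F$ sharing a vertex $w$, some decomposition of $H\cup F$ into two 2-factors separates them.

*Proof.* Odd cycles have at least three vertices, so there is a simple $\Theta$ with $w\notin\Theta$. In a $\Theta$-coloring, which exists by Lemma 3, the two $F$-edges at $w$, namely $f$ and $f'$, differ in color. ∎

## Twisting the Hamilton cycle to flip a parity

Suppose $a,b,b',a'$ are consecutive on $H$. Traversing the middle edge in the other direction, $a,b',b,a'$, moves the index of $b$ by exactly one and moves nothing else except $b'$. The parities in (1) and (2) depend on such indices, so they flip.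

**Lemma 6.** Let $H,F$ be as above, let $a,b,b',a'$ be four distinct consecutive vertices of $H$, and suppose the Hamilton cycle
$$H'=(H\setminus\{ab,b'a'\})\cup\{ab',ba'\}$$
is also edge-disjoint from $F$. Let $e\ne f$ be edges of $F$ such that $b$ or $b'$ is an end of $e$ or $f$. Then some decomposition of $H\cup F$ or of $H'\cup F$ into two 2-factors separates $e$ and $f$.

*Proof.* Reversing $H$ exchanges $a\leftrightarrow a'$ and $b\leftrightarrow b'$ and leaves $H'$ unchanged. Also $e$ and $f$ play symmetric roles. So assume $b\in V(f)$. List $H$ as $a,b,b',a',\dots$ starting with index $0$, and list $H'$ as $a,b',b,a',\dots$ with the rest as before. Only $b$ and $b'$ change index, and $\mathrm{ind}(b)$ changes from $1$ to $2$. Every other vertex has index $0$ or at least $3$. Hence, for a vertex $x\notin\{b,b'\}$: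

* $|\mathrm{ind}(b)-\mathrm{ind}(x)|$ changes by exactly one when we pass from $H$ to $H'$;
* the set of vertices strictly between $b$ and $x$ changes at most by the vertex $b'$ entering or leaving.

Being simple is a property of $F$ alone, so it does not depend on whether we use $H$ or $H'$.

**Case 1: $e,f$ lie on different cycles of $F$, at least one of them even.** Take a coloring from Lemma 3 for $H$. If it does not separate $e$ and $f$, interchange the colors on the even cycle.

In Cases 2 and 3, $e$ and $f$ lie on one cycle $Z$. Let $A_1,A_2$ be the vertex sets of the two components of $Z-e-f$; both are nonempty.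

**Case 2: $Z$ is odd.** One of the sets, say $A_1$, has even size, and then $|A_2|$ is odd. Use Lemma 3 with a simple $\Theta$ such that $\Theta\cap Z=\{z\}$, $z\in A_1$. Going from $e$ to $f$ through $A_2$ there are $|A_2|$ changes, an odd number, so $e$ and $f$ differ in color.

**Case 3: $Z$ is even.** Then $|A_1|\equiv|A_2|\pmod 2$. If both are odd, every coloring from Lemma 3 has an odd number of changes from $e$ to $f$, so it separates them. Let both be even, hence at least $2$, and let $b\in A_1$, say. Choose $q\in A_2\setminus\{b'\}$, so also $q\ne b$, and a simple $S$ with $b'\notin S$; put $\Theta=S\cup\{b,q\}$. In any $\Theta$-coloring, of $H\cup F$ or of $H'\cup F$, there are $|A_1|-1$ changes from $e$ to $f$ through $A_1$, an odd number, so it separates $e$ and $f$. It remains to see that a $\Theta$-coloring exists for $H$ or for $H'$. Consider (2) with $p=b$. Passing from $H$ to $H'$, the term $|\mathrm{ind}(b)-\mathrm{ind}(q)|$ changes by one. The number $\theta$ does not change, because only $b'$ can enter or leave the interval and $b'\notin S$. The number $\nu$ depends only on $F$. So (2) is even for exactly one of $H,H'$, and Lemma 4 applies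 to that one.

**Case 4: $e,f$ lie on different odd cycles $Z_e,Z_f$.** Choose $z\in Z_e\setminus\{b'\}$ and a simple $\Theta$ with $b'\notin\Theta$, $\Theta\cap Z_f=\{b\}$ and $\Theta\cap Z_e=\{z\}$. Lemma 3 gives a $\Theta$-coloring for $H$ and one for $H'$. In each, $f$ is an $F$-edge at $b\in\Theta$, so it has the color opposite to $k_b$. The edges of $Z_e$ at $z$ have the color opposite to $k_z$, and the color of $e$ follows from $k_z$ by a number of changes along $Z_e$ that does not depend on $H$ or $H'$. By (1), the relation between $k_z$ and $k_b$ (equal or different) flips from $H$ to $H'$: the index difference changes by one, and $\theta$ does not change because $b'\notin\Theta$. So exactly one of the two colorings separates $e$ and $f$. ∎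

**Example 1, continued.** Take $b=3$, which is an end of $f=37$, and the path $2,3,4,5$ of $H$. Then $H'=0,1,2,4,3,5,6,7,(0)$, and the borrowed edges $24$ and $35$ are not in $F$. With $A_1=\{3,6,1,4\}$, $A_2=\{0,5,2,7\}$ and $q=0$ we are in Case 3, with $S=\emptyset$ and $\nu=3$ (path $3,6,1,4,0$). Listing $H$ from the vertex $2$, the indices of $3$ and $0$ are $1$ and $6$, so (2) equals $5-1-0-3=1$, which is odd. For $H'$ the index of $3$ is $2$ and (2) equals $4-1-0-3=0$. The resulting classes are
$$\text{red: } 4,3,5,0\ \text{ and }\ 6,7,2,1;\qquad \text{blue: } 5,6,3,7,0,1,4,2,$$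
read as cycles. The edge $04$ is red and $37$ is blue. If $24$ and $35$ came from the factor $K=\{\{i,i+2\}\}$, then $K$ would become $(K\setminus\{24,35\})\cup\{23,45\}$, the 8-cycle $0,2,3,1,7,5,4,6$: still a 2-factor.

## Swaps and doubling: the exchange proposition

Now the other remedy. We keep $H$ and the $F_i$ but let the matching vary. If no success ever occurs, the inseparability of edges becomes so restrictive that too many different factors appear.

**Proposition 7.** Let $k\ge2$ (so $n\ge5$), let $H$ be a Hamilton cycle of $G$, let $H,F_1,\dots,F_{k-1}$ be a decomposition of $G$, and let $M$ be a matching with exactly one edge in each $F_i$ and none in $H$. Let $\varepsilon\in\{0,1\}$; if $\varepsilon=1$ put $K=F_{k-1}$. Assume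
$$\varepsilon=0:\ 2^{\lfloor c/2\rfloor+3}-4\ge k;\qquad \varepsilon=1:\ 2^{\lfloor (c+1)/2\rfloor+1}>k .$$
Then $G$ has a decomposition with a full rainbow matching; if $\varepsilon=1$, it can be chosen to contain $K$ as a factor.

**Definition.** All $F_i$ are active, except $K$ if $\varepsilon=1$. An edge is active if it lies in an active factor. For a matching $M^*$ write $U^*=V\setminus V(M^*)$. A swap replaces the edge $e$ of $M^*$ in some $F_i$ by an edge $f\in F_i$ of $G[U^*]$. A state is a matching obtained from $M$ by a (possibly empty) sequence of swaps.

Swaps in $K$ are allowed. Every state has exactly one edge in each $F_i$, and $|U^*|=n-2(k-1)=c+3$. After a swap of $e$ for $f$ the ends of $e$ are uncovered. As an illustration of the mechanics take $K_7$ on $\mathbb Z_7$ with $H=F_1$ and the factors $F_2,F_3$ of differences $2,3$. For the matching $\{02,36\}$ the uncovered set is $\{1,4,5\}$; swapping $36$ for $14\in F_3$ gives the state $\{02,14\}$ with uncovered set $\{3,5,6\}$.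

*Proof of Proposition 7.*

**Step 1: assume failure and extract the rigidity condition.** For an active $F$ and $e,f\in F$ write $e\approx f$ if no decomposition of $H\cup F$ into two 2-factors separates them. This is an equivalence relation; for transitivity, a decomposition separating $e$ and $g$ puts $f$ into one of its classes, so it separates $e,f$ or $f,g$.

If in some state $G[U^*]$ contains an $H$-edge, add it to $M^*$ and we are done. If in some state an active $F$ has an edge $f$ in $G[U^*]$ with $f\not\approx e$, where $e$ is the edge of $M^*$ in $F$, replace $H,F$ by two 2-factors separating $e,f$ and add $f$; we are done. In both cases $K$ is still a factor if $\varepsilon=1$. Suppose that neither ever happens.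

Then, for each active $F$, in each state the edge of $M^*$ in $F$ and all $F$-edges of $G[U^*]$ are $\approx$-equivalent. A swap in $F$ therefore stays in the same class. So all these edges, over all states, lie in the class of the $M$-edge of $F$. By Lemma 5 two distinct edges of $F$ sharing a vertex are never equivalent. Hence:

$(*)$ For any vertex $w$ and any active $F$, at most one $F$-edge at $w$ ever lies in $G[U^*]$ for some state or belongs to some $M^*$.

**Step 2: set up the growth argument.** Condition $(*)$ says that edges at one vertex $w$ that become available lie in distinct active factors. We want to force many such edges, and for this we keep a set $Q$ of vertices uncovered while everything else may move.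

Let $\mu$ be a state with uncovered set $U=U_\mu$, let $Q\subseteq U$ and $q=|Q|$. A $Q$-state is a state reached from $\mu$ by swaps whose inserted edges avoid $Q$; so $Q$ stays uncovered. Let $\Phi(Q)$ be the set of active factors having an edge in $G[U_\tau\setminus Q]$ for some $Q$-state $\tau$, and let $N(Q)=\bigcup_\tau(U_\tau\setminus Q)$ over all $Q$-states $\tau$. In the $K_7$ illustration, with $\mu=\{02,36\}$ and $Q=\{5\}$, the swap of $36$ for $14$ leads to a $Q$-state, so $N(Q)$ contains $1,4$ and also $3,6$.

**Step 3: each factor in $\Phi(Q)$ frees two more vertices.** We show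
$$|N(Q)|\ge c+3-q+2|\Phi(Q)|.\tag{3}$$
Since $\mu$ itself is a $Q$-state, $U\setminus Q\subseteq N(Q)$, and $|U\setminus Q|=c+3-q$. Let $F\in\Phi(Q)$ because of an edge $f\in F$ and a $Q$-state $\tau$, and let $e$ be the edge of $\mu$ in $F$. If $e$ still belongs to $\tau$, swap $e$ for $f$; as $f$ avoids $Q$, this gives a $Q$-state in which $V(e)$ is uncovered. Otherwise $e$ was swapped out on the way from $\mu$ to $\tau$, and just after that swap $V(e)$ was uncovered in a $Q$-state. In both cases $V(e)\subseteq N(Q)$, because $V(e)\cap Q=\emptyset$. The sets $V(e)$ for different $F$ are disjoint from each other and from $U$, which proves (3).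

**Step 4: releasing one vertex of $Q$ doubles a potential.** For $w\in Q$ we show
$$|\Phi(Q\setminus\{w\})|\ge 2|\Phi(Q)|+3-2\varepsilon-q.\tag{4}$$
The vertex $w$ is not in $N(Q)$ and has only $c$ non-neighbors, so it has at least $|N(Q)|-c$ neighbors $v\in N(Q)$. For each of them there is a $Q$-state $\tau$ with $v\in U_\tau\setminus Q$, and $w$ is uncovered in $\tau$. So $wv$ lies in $G[U_\tau\setminus(Q\setminus\{w\})]$, and $\tau$ is also a $(Q\setminus\{w\})$-state. The edge $wv$ is not in $H$ by Step 1. If $\varepsilon=1$, at most two of the edges $wv$ are in $K$; if $\varepsilon=0$, no edge has to be excluded. The remaining ones, at least $|N(Q)|-c-2\varepsilon$ in number, are active and lie in distinct factors by $(*)$. With (3) this gives (4).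

Put $\psi(Q):=|\Phi(Q)|+4-2\varepsilon-|Q|$. By (4),
$$\psi(Q\setminus\{w\})\ge 2|\Phi(Q)|+3-2\varepsilon-q+4-2\varepsilon-(q-1)=2|\Phi(Q)|+8-4\varepsilon-2q=2\psi(Q).$$
Removing the vertices of $Q$ one at a time we get $\psi(\emptyset)\ge 2^{|Q|}\psi(Q)$, that is,
$$|\Phi(\emptyset)|\ge 2^{|Q|}\psi(Q)-4+2\varepsilon.\tag{5}$$
So we want $Q$ large and $\psi(Q)$ positive. The set $Q$ costs $|Q|$ in $\psi$, and we must make up for it with many factors already visible outside $Q$. That is the next step.

**Step 5: find a state with an uncovered vertex of large active degree.** Put $g=\lfloor c/2\rfloor$ if $\varepsilon=0$ and $g=\lfloor(c+1)/2\rfloor$ if $\varepsilon=1$. We show that in some state some uncovered vertex has at least $g$ active edges in $G[U^*]$.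

Consider the initial state $M$ with $U=V\setminus V(M)$. Call $x$ a bad partner of $w$ if $x\ne w$ and either $x$ is a non-neighbor of $w$, or $\varepsilon=1$ and $wx\in K$. This relation is symmetric, and each vertex has exactly $c+2\varepsilon$ bad partners. For $w\in U$ let $d_w$ be the number of active edges at $w$ in $G[U]$, and let $d=\max_{w\in U}d_w$. Since $G[U]$ has no $H$-edges, each of the $c+2$ other vertices of $U$ is either joined to $w$ by an active edge or a bad partner of $w$. So $w$ has $c+2-d_w$ bad partners in $U$, and hence exactly
$$(c+2\varepsilon)-(c+2-d_w)=d_w-2+2\varepsilon\le d-2+2\varepsilon$$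
bad partners outside $U$. In particular $d\ge 2$ if $\varepsilon=0$.

Suppose $d\ge1$, and let $d_w=d$. The active edges $f_1,\dots,f_d$ at $w$ in $G[U]$ lie in distinct factors by $(*)$; let $e_1,\dots,e_d$ be the $M$-edges of these factors. There are at most $|U|(d-2+2\varepsilon)\le|U|d$ bad pairs between $U$ and $\bigcup_tV(e_t)$. So some $e_t$ is involved in at most $|U|$ of them, and some end $x$ of $e_t$ has at most $|U|/2$ bad partners in $U$. Swap $e_t$ for $f_t$. In the new state $x$ is uncovered, and so are the vertices of $U\setminus V(f_t)$. At least $|U|-2-|U|/2$ of these are not bad partners of $x$, so they are joined to $x$ by edges of $G$ which are not in $K$ if $\varepsilon=1$, and not in $H$ by Step 1. These edges are active. Also $e_t$ itself is an active edge at $x$ in the new $G[U^*]$, and its other end is not in $U$. Altogether $x$ has at least $|U|/2-1=(c+1)/2\ge g$ active edges.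

Suppose $d=0$. Then $\varepsilon=1$, and every $w\in U$ has $d_w-2+2=0$ bad partners outside $U$. So both $K$-neighbors of each vertex of $U$ lie in $U$, and since $U\neq\emptyset$ there is an edge $f\in K$ in $G[U]$. Swap the edge $e\in M\cap K$ for $f$. By symmetry of the relation, an end $x$ of $e$ has no bad partner in $U$. So it is joined to all $c+1\ge g$ vertices of $U\setminus V(f)$ by edges of $G$ not in $K$ and not in $H$, hence active.

**Step 6: count the factors.** Take a state $\mu$ and a vertex $w_0$ from Step 5, with active edges to $w_1,\dots,w_g$ in $G[U_\mu]$. By $(*)$ they lie in distinct factors. Outside them there is room for $Q$: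
$$|U_\mu\setminus\{w_0,\dots,w_g\}|=c+2-g.$$

If $\varepsilon=0$, choose $Q$ in this set with $|Q|=g+2$, which is possible as $c\ge 2g$. Then $|\Phi(Q)|\ge g$, because the edges $w_0w_i$ lie in $G[U_\mu\setminus Q]$. So $\psi(Q)\ge g+4-(g+2)=2$, and (5) gives $|\Phi(\emptyset)|\ge 2^{g+3}-4\ge k$. But there are only $k-1$ active factors, a contradiction.

If $\varepsilon=1$, choose $|Q|=g+1$, which is possible as $c+1\ge2g$. Then $\psi(Q)\ge g+2-(g+1)=1$, and (5) gives $|\Phi(\emptyset)|\ge 2^{g+1}-2>k-2$. But there are only $k-2$ active factors, a contradiction. ∎

## Theorem B by peeling Hamilton cycles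

*Proof of Theorem B.* Induction on $k$. For $k=1$ we have $G=K$, and any edge works. Let $k\ge2$, so $n\ge 2k+1\ge5$.

If $n\ge4k-3$, decompose the $2(k-1)$-regular graph $G-K$ into 2-factors by Petersen, add $K$, and use Lemma 1.

If $n\le4k-4$, then $G-K$ is regular of degree $2k-2\ge n/2$, so it has a Hamilton cycle $H$ by Dirac. The graph $G-H$ is $2(k-1)$-regular, contains $K$ as a 2-factor, and has parameter $c+2$. The hypothesis of the theorem holds for it, since $2^{\lfloor(c+3)/2\rfloor+1}>2^{\lfloor(c+1)/2\rfloor+1}>k-1$. By induction $G-H$ has a decomposition containing $K$ with a full rainbow matching. Adding $H$ we are in the situation of Proposition 7 with $\varepsilon=1$, whose conclusion is the claim. ∎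

Peeling one cycle raises $c$ by two. This remark will be used again, many cycles at a time.

## Theorem A for $k\le 2^{\lfloor c/2\rfloor+3}-4$, and the range that remains

We prove Theorem A by induction on $k$; the case $k=1$ is trivial. Let $k\ge2$. By Petersen and Lemma 1 we may assume $n\le4k-4$, and by Lemma 2 we may assume $c\ge2$. From now on
$$j=\lfloor c/2\rfloor\ge1,\qquad g=\lfloor(c+1)/2\rfloor.$$

**Case $k\le2^{j+3}-4$.** Since $2k\ge n/2$, $G$ has a Hamilton cycle $H$ by Dirac. By induction $G-H$ has a decomposition with a full rainbow matching. Proposition 7 with $\varepsilon=0$ finishes this case. In particular the cases $k=4$, $n=11,12$ left over above are settled, as $4\le 2^4-4$.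

**Case $k\ge2^{j+3}-3$.** Here the peeling argument stops, and we can say exactly where. Steps 1–6 above produce $2^{j+3}-4$ different active factors, but now there are $k-1\ge2^{j+3}-4$ of them, so no contradiction arises. The complement of $G$ is too sparse compared with $k$.

The cure is to remove several Hamilton cycles $H_1,\dots,H_r$ at once. The rest has parameter $c+2r$, and for suitable $r$ Theorem B applies to it. The price is that $r$ factors have no edge in the matching. To repair them one at a time we shall use the twist of Lemma 6, and its two borrowed edges must come from a factor that we know. So we plant in $G$ a 2-factor $K$ together with cycles $H_s$ such that at nearly every vertex $H_s$ can be twisted with edges borrowed from $K$. Planting is possible exactly because the complement of $G$ is sparse. The remaining sections carry this out, and we assume $k\ge 2^{j+3}-3$ throughout.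

## How many cycles to remove

Let $r\ge0$ be least with $2^{g+r+1}>k-r$. Then $r\le k-1$, since $2^{g+k}>1$. As $g\le j+1$ and $j\ge 1$, we have $2^{g+1}\le2^{j+2}\le2^{j+3}-3\le k$, so $r=0$ does not qualify and $r\ge1$. Minimality gives $2^{g+r}\le k-r+1$. So
$$2k\ge2^{g+r+1}+2r-2,\qquad 2k\ge2^{j+4}-6.\tag{6}$$

**Lemma 8.** $4(r+1)c<n-1$. In particular $n-1>16$.

*Proof.* As $n-1=2k+c$, we need $(4r+3)c<2k$. We use $2^x\ge2x$ for integers $x\ge1$, and (6).

* $r=1$: $7c\le14j+7<32j-6\le2^{j+4}-6\le2k$.
* $r=2$, $c=2j$: $11c=22j<32j-6\le 2^{j+4}-6\le2k$.
* $r=2$, $c=2j+1$, so $g=j+1$: $11c=22j+11<32j+2\le2^{j+4}+2=2^{g+3}+2\le2k$, the last step by the first part of (6) with $r=2$.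
* $r\ge3$: we have $c\le2g$ and $4r+3\le2^{r+1}$, so $(4r+3)c\le2^{r+1}\cdot2g\le2^{g+r+1}<2^{g+r+1}+2r-2\le2k$.

The last statement follows from $r\ge1$ and $c\ge2$. ∎

## A 2-factor of $\mathbb Z_n$ with many twistable Hamilton cycles

On $\mathbb Z_n$ we now define edge-disjoint spanning graphs: a 2-factor $K$ whose cycles are oriented, with successor $v\mapsto v^+$, and Hamilton cycles $H_1,\dots,H_r$.

**Definition.** A vertex $v$ is regular for $H_s$ if $H_s$ contains a path $a\,v\,v'\,a'$ with $a'=v^+$ and $av'\in K$. In this case put $\chi_s(v)=av'$. For every vertex $v$ put $\eta(v)=vv^+$.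

So $\chi_s(v)$ and $\eta(v)$ are the two edges of $K$ that a twist of $H_s$ with $b=v$, $b'=v'$ borrows. If several such paths exist for $v$, fix one; in any case $\chi_s(v)$ is the pair of $H_s$-neighbors of $v$, so its value is not affected.

**Lemma 9.** There are such $K,H_1,\dots,H_r$, pairwise edge-disjoint, with the following properties.

* If $n$ is even, every vertex is regular for every $H_s$. If $n$ is odd, $K$ is a single $n$-cycle, and for each $s$ at most $5$ vertices are not regular for $H_s$.
* $\eta$ is injective, and each $\chi_s$ is injective on the set of vertices regular for $H_s$.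

*Proof.*

**Step 1: the construction for even $n$.** Let $K=\{\{i,i+2\}:i\in\mathbb Z_n\}$, two cycles of length $n/2$, with $v^+=v+2$. For $1\le s\le r$ let $\delta=4s-3$, and let $H_s$ consist of the edges $\{e,e+\delta\}$ and $\{e,e+\delta-2\}$ for $e$ even. Since $e+\delta=(e+2)+\delta-2$, this is the Hamilton cycle
$$0,\ \delta,\ 2,\ 2+\delta,\ 4,\ 4+\delta,\dots$$
An edge of $H_s$ is determined by its even end and its offset, odd end minus even end. The offsets $\delta,\delta-2$ for $s=1,\dots,r$ are distinct odd integers in $[-1,4r-3]$. By Lemma 8, $4r-2<n$, so they are distinct modulo $n$, and $H_1,\dots,H_r$ are edge-disjoint. Edges of $K$ join vertices of equal parity, so $K$ is edge-disjoint from all of them.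

Every vertex is regular for $H_s$. For an even vertex $v=e$ take $a=e+\delta-2$, $v'=e+\delta$, $a'=e+2$. For an odd vertex $v=e+\delta$ take $a=e$, $v'=e+2$, $a'=e+2+\delta$. In both cases $a,v,v',a'$ are consecutive on $H_s$, $a'=v+2$, and $av'$ has difference $2$. For $s=1$ the cycle $H_1$ is $0,1,2,3,\dots$, and the vertex $2$, say, has the path $1,2,3,4$ with $13,24\in K$; this is the pattern of Example 1.

**Step 2: the construction for odd $n=2h+1$.** By Lemma 8, $8(r+1)\le4(r+1)c<2h$, so $h>4r+4$. Let $K=\{\{i,i+1\}:i\in\mathbb Z_n\}$, one $n$-cycle, with $v^+=v+1$. For $1\le s\le r$ let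
$$y_i=s+i\ \ (0\le i\le h),\qquad \beta_u=s+h+1+u\ \ (0\le u\le h-1),$$
with the index of $\beta$ read modulo $h$. These are all the vertices of $\mathbb Z_n$, each once. Let
$$H_s:\ y_0,\ \beta_{2s},\ y_1,\ \beta_{2s+1},\ \dots,\ y_{h-1},\ \beta_{2s+h-1},\ y_h,\ (y_0).$$

For example, with $h=9$, $n=19$, $s=1$ we get $y_i=1+i$, $\beta_0,\dots,\beta_8=11,\dots,18,0$, and
$$H_1:\ 1,13,2,14,3,15,4,16,5,17,6,18,7,0,8,11,9,12,10,(1).$$
The vertex $2$ has the path $13,2,14,3$ with $\{13,14\},\{2,3\}\in K$, so it is regular. The vertex $8$ is not: its neighbors $0$ and $11$ are not adjacent in $K$.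

**Step 3: edge-disjointness for odd $n$.** Let the length of $\{x,x'\}$ be the cyclic distance of $x$ and $x'$ in $\mathbb Z_n$. For $0\le i\le h-1$ consider the edge $y_i\beta_{2s+i}$. If $2s+i<h$, the difference is $h+1+2s$, so the length is $n-(h+1+2s)=h-2s$. Otherwise the index of $\beta$ is $2s+i-h$, and the length is $2s+1$. For the edge $\beta_{2s+i}y_{i+1}$ the difference is one less, so the length is $h+1-2s$ or $2s$, respectively. The edge $y_hy_0=\{s,s+h\}$ has length $h$.

The sets $\{2s,2s+1\}$ for $1\le s\le r$ are pairwise disjoint subsets of $[2,2r+1]$. The sets $\{h-2s,h-2s+1\}$ are pairwise disjoint subsets of $[h-2r,h-1]$. As $2r+1<h-2r$, all these sets are pairwise disjoint, and they avoid $1$ and $h$. The edges $\{s,s+h\}$, $1\le s\le r$, are distinct, since $2h\not\equiv 0\pmod n$. Edges of $K$ have length $1$. So $K,H_1,\dots,H_r$ are edge-disjoint.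

**Step 4: regular vertices for odd $n$.** All vertices other than $y_0,\ y_h,\ y_{h-2s},\ \beta_{h-1},\ \beta_{2s-1}$ are regular for $H_s$. For any other $y_i$ we have $1\le i\le h-1$; take $a=\beta_{2s+i-1}$, $v'=\beta_{2s+i}$, $a'=y_{i+1}$. These are consecutive with $y_i$ in the right order and $a'=y_i+1$. Also $2s+i\not\equiv0\pmod h$, because $i\neq h-2s$ and $2s+1\le 2s+i\le 2s+h-1<2h$. So $\beta_{2s+i-1}$ and $\beta_{2s+i}$ differ by $1$, and $av'\in K$. For any other $\beta_u$ write $u\equiv2s+i\pmod h$ with $0\le i\le h-1$; here $i\le h-2$, because $i=h-1$ means $u=2s-1$. Take $a=y_i$, $v'=y_{i+1}$, $a'=\beta_{u+1}$. These are consecutive with $\beta_u$, $av'\in K$, and $a'=\beta_u+1=v^+$ because $u\ne h-1$.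

**Step 5: injectivity.** If $\eta(v)=\eta(w)$ with $v\ne w$, then $w=v^+$ and $v=w^+$, so $4\equiv0$ ($n$ even) or $2\equiv0$ ($n$ odd) modulo $n$, which is false as $n>4$. If $v\ne w$ are regular for $H_s$ and $\chi_s(v)=\chi_s(w)$, then $v$ and $w$ have the same two $H_s$-neighbors and form a 4-cycle with them inside the $n$-cycle $H_s$, which is impossible as $n>4$. ∎

## Planting the structure in $G$

The union of $K,H_1,\dots,H_r$ has maximum degree $2(r+1)$. The complement of $G$ has maximum degree $c$. By Lemma 8, $2\cdot2(r+1)\cdot c<n$. So by Sauer–Spencer there is a bijection $\mathbb Z_n\to V(G)$ mapping the edges of the union to non-edges of the complement, that is, to edges of $G$. We identify $V(G)$ with $\mathbb Z_n$ along it; then $K,H_1,\dots,H_r\subseteq G$.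

The graph $G'=G-\bigcup_sE(H_s)$ is $2(k-r)$-regular with $k-r\ge1$, and it contains $K$. Its parameter is $c'=c+2r$, and $2^{\lfloor(c'+1)/2\rfloor+1}=2^{g+r+1}>k-r$ by the choice of $r$. By Theorem B, $G'$ has a decomposition containing $K$ with a full rainbow matching $M$. Together with $H_1,\dots,H_r$ this is a decomposition of $G$.

## Filling the missing cycles one at a time

Call a factor missing if it contains no edge of $M$; at the start these are $H_1,\dots,H_r$. Let $B$ be the set of missing factors, $z=|B|$, and $U=V\setminus V(M)$. All three change during the process. Throughout, $M$ has exactly one edge in each non-missing factor, so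
$$|U|=n-2(k-z)=c+2z+1.\tag{7}$$
Let $g_0$ be the $M$-edge in $K$. Edges are never removed from $M$. We write $K^*$ for the current version of the factor $K$; initially $K^*=K$. Its $M$-edge will always be $g_0$, until possibly the very last move. The notions regular, $\chi_s$ and $\eta$ always refer to the original $K$ and $H_s$. We write $\chi_H$ for $\chi_s$ when $H=H_s$.

Two moves each remove one cycle from $B$.

**Lemma 10 (basic move).** Let $H\in B$, and let $F\notin B$, $F\ne K^*$, be a factor with $M$-edge $e$. Let $f\in F\cap E(G[U])$, and let $b\in V(e)\cup V(f)$ be regular for $H$ with $\chi_H(b),\eta(b)\in K^*\setminus\{g_0\}$. Then we can add $f$ to $M$ and remove $H$ from $B$, changing $K^*$ at most by deleting $\chi_H(b),\eta(b)$ and adding two edges of $H$, and leaving the other members of $B$ unchanged.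

*Proof.* Since $f$ lies in $G[U]$, $f\ne e$. Let $a\,b\,b'\,a'$ be the path in $H$ with $ab'=\chi_H(b)$ and $ba'=\eta(b)$. If some decomposition of $H\cup F$ separates $e,f$, replace $H,F$ by its two classes and add $f$ to $M$. Otherwise put
$$H'=(H\setminus\{ab,b'a'\})\cup\{ab',ba'\},\qquad K'=(K^*\setminus\{ab',ba'\})\cup\{ab,b'a'\}.$$
$H'$ is a Hamilton cycle. It is edge-disjoint from $F$, because $ab',ba'\in K^*\ne F$. Each of $a,b,b',a'$ loses one edge and gains one in passing from $K^*$ to $K'$, and the gained edges were in $H$, not in $K^*$; so $K'$ is a 2-factor. It is edge-disjoint from $H'$ and from $F$. Its only $M$-edge is $g_0$: the deleted edges are not $g_0$, and $H$ contains no $M$-edge. Likewise $H'$ contains no $M$-edge, so the only $M$-edge in $H'\cup F$ is $e$. By Lemma 6 some decomposition of $H'\cup F$ separates $e$ and $f$. Replace $H,F,K^*$ by its two classes and $K'$, and add $f$ to $M$. ∎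

**Lemma 11 (cherry move).** Let $F\notin B$ have two adjacent edges $f,f'$ in $G[U]$, and let $H\in B$. Then we can replace $H,F$ by two 2-factors and add $f$ or $f'$ to $M$ so that $H$ leaves $B$.

*Proof.* By Lemma 5 some decomposition of $H\cup F$ separates $f,f'$. The $M$-edge of $F$ lies in one of its classes, and the other class contains $f$ or $f'$; add that edge to $M$. ∎

In Lemma 11 we may even take $F=K^*$. This destroys $K^*$, so we use it that way only for the last missing cycle.

The danger with the basic move is that twisting for one cycle may delete edges of $K^*$ that another cycle needs. So we first reserve the edges each cycle will borrow.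

**Step 0: remove the easy cycles.** While $G[U]$ contains an edge of a missing factor, add it to $M$ and delete that factor from $B$. Afterwards no edge of a missing factor lies in $G[U]$. From now on $U$ only shrinks and the cycles remaining in $B$ do not change, so this persists. If $B=\emptyset$, we are done. Let $z_0=|B|\ge1$ now.

**Step 1: reserve vertices.** We choose distinct vertices $p_H\in U$, $p_H$ regular for $H$, such that the edges $\chi_H(p_H)$ are pairwise distinct and different from $g_0$. We do this for all $H\in B$ if $c\ge3$, and for all but one $H_u\in B$ if $c=2$.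

Choose greedily. At the $s$-th choice, $s-1$ vertices are already used. At most $s$ regular vertices $v$ have a forbidden value $\chi_H(v)$: the forbidden values are $g_0$ and the $s-1$ earlier ones, and $\chi_H$ is injective on regular vertices. At most $\iota$ vertices are irregular, where $\iota=0$ for $n$ even and $\iota=5$ for $n$ odd. So at most $2s-1+\iota$ vertices are excluded, and this is less than $|U|=c+2z_0+1$:

* $n$ even: $2s-1<2z_0+1\le|U|$.
* $n$ odd and $c\ge4$: $2s+4\le2z_0+4<c+2z_0+1=|U|$.
* $c=2$, so $n$ odd: here $s\le z_0-1$, and $2s+4\le2z_0+2<2z_0+3=|U|$.

Since $n=2k+1+c$, $c=3$ implies that $n$ is even, so all cases are covered. For $c=2$ the count would fail at $s=z_0$, as $2z_0+4>2z_0+3$; this is why one cycle $H_u$ is left without a reserved vertex.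

Put $\pi_H=\{\chi_H(p_H),\eta(p_H)\}\subseteq K$ for each $H$ with a reserved vertex. We check that the sets $\pi_H$ are pairwise disjoint two-element sets that do not contain $g_0$. The ends of $\chi_H(p_H)$ are $H$-neighbors of $p_H\in U$, so they are not in $U$, by Step 0. On the other hand each $\eta(p)$ with $p$ reserved contains $p\in U$. So no $\chi_H(p_H)$ equals any $\eta(p)$. The $\chi_H(p_H)$ are pairwise distinct by choice, and the $\eta(p)$ are pairwise distinct since $\eta$ is injective. Finally $g_0\ne\chi_H(p_H)$ by choice, and $g_0\ne\eta(p)$ since $p$ is uncovered.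

**Step 2: eliminate $H_u$ (only if $c=2$).** Here $n$ is odd, $K^*=K$ is a single $n$-cycle, and $z=z_0$. We look for a move on $H_u$ that leaves all reserved vertices uncovered and all reserved edges in place. Let $P$ be the set of reserved vertices, $|P|=z-1$, and $T=U\setminus P$. By (7), $|T|=(2z+3)-(z-1)=z+4$. Each vertex of $T$ has at least $|T|-1-2=z+1$ neighbors in $T$, and no edge of $G[T]$ is in a missing factor.

If some vertex has two edges of the same factor $F\ne K$ in $G[T]$, the cherry move with $H_u,F$ removes $H_u$, covers only vertices of $T$ and does not change $K^*$; Step 2 is finished. If $z=1$ and some vertex has two $K$-edges in $G[T]$, the cherry move with $H_u,K$ gives a full matching, and we are done. So assume that neither occurs.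

We have $\emptyset\ne T\ne V$, since the ends of $g_0$ are not in $T$. As $K$ is one cycle, not every vertex of $T$ can have both its $K$-neighbors in $T$. So some $w\in T$ has at most one $K$-edge in $G[T]$. Hence $w$ has at least $z$ edges $f_1,\dots,f_z$ in $G[T]$ outside $K$; they lie in distinct non-missing factors different from $K$, with $M$-edges $e_1,\dots,e_z$, say. Let
$$C=T\cup V(e_1)\cup\dots\cup V(e_z),\qquad |C|=z+4+2z=3z+4 .$$

Every $b\in C$ can serve in Lemma 10 as far as $F$ and $f$ are concerned: there are a factor $F\notin B\cup\{K\}$ and an edge $f\in F$ of $G[T]$ with $b\in V(f)\cup V(M\cap F)$. For $b\in V(e_t)$ take $f_t$ and its factor. For $b\in T$, at least one of its at least $z+1$ edges in $G[T]$ is not in $K$, because at most two are in $K$ if $z\ge2$, and at most one if $z=1$.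

Now we claim that some $b\in C$ is regular for $H_u$ with $\chi_{H_u}(b),\eta(b)\notin\{g_0\}\cup\bigcup_H\pi_H$, where $H$ runs over the $z-1$ members of $B\setminus\{H_u\}$. We count the excluded vertices of $C$.

* At most $5$ vertices are irregular for $H_u$.
* At most $1+2(z-1)=2z-1$ regular vertices have $\chi_{H_u}(b)\in\{g_0\}\cup\bigcup_H\pi_H$, by injectivity.
* $\eta(b)=g_0$ never occurs for $b\in C$: it would mean $b\in V(g_0)$, but $b\in T$ is uncovered, or $b$ is covered by some $e_t\ne g_0$.
* $\eta(b)=\eta(p)$ with $p\in P$ never occurs, since $\eta$ is injective and $b\ne p$, because $C\cap P=\emptyset$.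
* $\eta(b)=\chi_H(p_H)$ for some $H$ occurs for at most $z-1$ vertices $b$, by injectivity of $\eta$.

At most $5+(2z-1)+(z-1)=3z+3<|C|$ vertices are excluded, which proves the claim. Apply the basic move with $H_u$ and $F,f,b$. It covers only vertices of $T$, and all sets $\pi_H$ and $g_0$ remain in $K^*$. So $H_u$ is eliminated.

**Step 3: fill the cycles with reserved vertices.** We now have the following invariants, after Step 1 if $c\ge3$ and after Step 2 if $c=2$. The $p_H$ $(H\in B)$ are distinct vertices of $U$, with $p_H$ regular for $H$. The $\pi_H$ are pairwise disjoint subsets of $K^*\setminus\{g_0\}$. No edge of a missing factor lies in $G[U]$. And $|U|=c+2z+1$.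

While $z\ge1$, pick $H\in B$, put $p=p_H$, and let $P$ be the set of the $z$ reserved vertices of members of $B$. The set $U\setminus P$ has $c+z+1$ elements, and $p$ has only $c$ non-neighbors, so $p$ has at least $z+1$ neighbors $p'\in U\setminus P$. The edges $pp'$ are not in missing factors, and at most two of them are in $K^*$.

Suppose some such edge $f=pp'$ is not in $K^*$; this is always true if $z\ge2$, since then $z+1\ge3$. Let $F$ be the factor containing $f$, so $F\notin B$ and $F\neq K^*$. Apply the basic move with $H$, $F$, $f$ and $b=p$: here $p\in V(f)$ is regular for $H$, and $\chi_H(p),\eta(p)$ form $\pi_H\subseteq K^*\setminus\{g_0\}$. The move covers $p$ and $p'\notin P$, removes $H$ from $B$, and deletes from $K^*$ at most the two edges of $\pi_H$, which belong to no other $\pi_{H'}$. So the invariants persist with $z-1$.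

Otherwise $z=1$, and two edges at $p$ in $G[U]$ belong to $K^*$. The cherry move with $H,K^*$ removes the last missing cycle and gives a full matching.

After at most $z_0$ rounds $B=\emptyset$, and $M$ is a full rainbow matching of the current decomposition of $G$. This settles the case $k\ge2^{j+3}-3$ and completes the proof of Theorem A. ∎
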